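# Linear versus hereditary discrepancy: the inequality $\operatorname{lindisc}\le\bigl(1-\frac{d}{n+1}\bigr)d$ for $n\le 2d+1$, and its failure for $n$ between $3d$ and $4d$

## 1. Few vertices: the inequality for $n\le 2d+1$

Suppose each vertex $v$ of a hypergraph carries a fractional value $p_v\in[0,1]$, and we want to round all values to $0$ or $1$ so that no edge sum changes much. How large can the unavoidable rounding error be, if we know how well every induced sub-hypergraph can be two-colored? We start with hypergraphs that have few vertices compared with this coloring parameter, where a conjectured bound can be proved quickly. Then we ask what changes when there are more vertices, and we shall see the bound break.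

**Definitions.** Let $\mathcal H\subseteq 2^{[n]}$ be a hypergraph on $[n]=\{1,\dots,n\}$. For $f:[n]\to\{-1,1\}$ and $X\subseteq [n]$ write $f(X)=\sum_{x\in X}f(x)$, with empty sums equal to $0$; we call $|f(X)|$ the imbalance of $X$. The discrepancy is
$$\operatorname{disc}(\mathcal H)=\min_{f:[n]\to\{-1,1\}}\ \max_{X\in\mathcal H}|f(X)| .$$
For $Y\subseteq[n]$ let $\mathcal H|_Y=\{X\cap Y: X\in\mathcal H\}$, a hypergraph on $Y$, whose discrepancy uses colorings $f:Y\to\{-1,1\}$. The hereditary discrepancy is
$$\operatorname{herdisc}(\mathcal H)=\max_{Y\subseteq[n]}\operatorname{disc}(\mathcal H|_Y),$$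
and the linear discrepancy is
$$\operatorname{lindisc}(\mathcal H)=\max_{p\in[0,1]^n}\ \min_{\epsilon\in\{0,1\}^n}\ \max_{X\in\mathcal H}\Bigl|\sum_{x\in X}(p_x-\epsilon_x)\Bigr| .$$

If $p$ is constantly $\frac12$, then each $p_x-\epsilon_x$ is $\pm\frac12$, so the inner min-max is $\frac12\operatorname{disc}(\mathcal H)$. Linear discrepancy allows every other starting point as well.

**Example 1.** Let $n=2$ and let $\mathcal H$ consist of $\{1\},\{2\},\{1,2\}$. Restricting to one vertex gives discrepancy $1$. On $Y=[2]$, coloring the two vertices differently gives maximum imbalance $1$, and a singleton edge always has imbalance $1$. So $\operatorname{herdisc}(\mathcal H)=1$.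

For the linear discrepancy, take $p=(\frac13,\frac13)$. If $\epsilon=(0,0)$, the edge $\{1,2\}$ has error $\frac23$; if $\epsilon_v=1$ for some $v$, the edge $\{v\}$ has error $\frac23$. So $\operatorname{lindisc}(\mathcal H)\ge\frac23$. Conversely, let $p=(a,b)$ with $a\ge b$. Rounding to $(0,0)$, $(1,1)$ and $(1,0)$ gives errors $a+b$, $2-a-b$ and $\max(1-a,b)$ respectively. If all three exceeded $\frac23$, then $\frac23<a+b<\frac43$, and either $a<\frac13$, which gives $a+b\le 2a<\frac23$, or $b>\frac23$, which gives $a+b\ge 2b>\frac43$. Both are impossible. So $\operatorname{lindisc}(\mathcal H)=\frac23$.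

**Interval hypergraphs.** The edges of $\mathcal H_n$ are the integer intervals $[i,j]$ with $1\le i\le j\le n$. The edges of $\mathcal H_n^{(d)}$ are all unions of at most $d$ edges of $\mathcal H_n$. Example 1 is $\mathcal H_2=\mathcal H_2^{(1)}$. In $\mathcal H_5^{(2)}$ the set $\{1,2,5\}$ is an edge and $\{1,3,5\}$ is not.

We use two known results without proof.

(i) Lovász, Spencer and Vesztergombi proved that $\operatorname{lindisc}(\mathcal H)\le\operatorname{herdisc}(\mathcal H)$.

(ii) For $d=1,\dots,\lfloor\frac{n+2}2\rfloor$,
$$\operatorname{lindisc}(\mathcal H_n^{(d)})=\Bigl(1-\frac d{n+1}\Bigr)d. \tag{1}$$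

For $n=2$, $d=1$, formula (1) gives $\frac23$, as we found by hand. The following conjecture, from "Linear Versus Hereditary Discrepancy" (http://holzman.technion.ac.il/files/2012/09/combdisc.pdf), sharpens (i) to the value in (1).

**Conjecture.** If $\mathcal H$ is a hypergraph on $[n]$ of hereditary discrepancy $d$, then
$$\operatorname{lindisc}(\mathcal H)\le\Bigl(1-\frac d{n+1}\Bigr)d. \tag{2}$$

Here is the easy case.

**Theorem 1.** If $\operatorname{herdisc}(\mathcal H)=d$ and $n\le 2d+1$, then $\operatorname{lindisc}(\mathcal H)\le(1-\frac d{n+1})d$.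

**Proof.** The plan is to place $\mathcal H$ inside $\mathcal H_n^{(d)}$ and quote (1). This is enough because $\operatorname{lindisc}$ can only grow when edges are added. Adding or removing the edge $\emptyset$ does not change it, and neither does relabeling the vertices.

**The case $d=0$.** If some edge contained a vertex $v$, restricting to $Y=\{v\}$ would give discrepancy $1$. So all edges are empty, $\operatorname{lindisc}(\mathcal H)=0$, and the bound holds.

**Which $n$ occur when $d\ge1$.** Every $Y\subseteq[n]$ has a coloring with both classes of size at most $\lceil n/2\rceil$, and then every subset of $Y$ has imbalance at most $\lceil n/2\rceil$. So $d\le\lceil n/2\rceil$, that is, $n\ge 2d-1$. Hence $n\in\{2d-1,2d,2d+1\}$, and in each case $d\le\lfloor\frac{n+2}{2}\rfloor$, so (1) is available.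

**The case $n\le 2d$.** A nonempty subset of $[n]$ has at most $\lceil n/2\rceil\le d$ maximal runs of consecutive integers, so it is a union of at most $d$ intervals. Thus every nonempty edge of $\mathcal H$ is an edge of $\mathcal H_n^{(d)}$, and (1) gives the bound.

**The case $n=2d+1$.** The purpose of this step is to find one set that cannot be an edge. Since $\operatorname{disc}(\mathcal H)\le d$, there is a coloring $f$ of $[n]$ with $|f(X)|\le d$ for all $X\in\mathcal H$. One color class has at least $d+1$ elements; let $P$ be a $(d+1)$-subset of it. Then $|f(P)|=d+1$, so $P\notin\mathcal H$. Relabel the vertices so that $P=\{1,3,5,\dots,2d+1\}$. A subset of $[2d+1]$ that is not a union of at most $d$ intervals has at least $d+1$ runs. Since consecutive runs are separated by gaps, it uses at least $d+1$ elements and leaves at least $d$ gap elements, so every run and every gap is a single element and the set is $P$. So again every nonempty edge of $\mathcal H$ is an edge of $\mathcal H_n^{(d)}$, and (1) gives the bound. $\blacksquare$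

What changes for larger $n$? Already for $n=2d+2$ the last step has too little information. A subset of $[n]$ with exactly $k$ runs is determined by its $2k$ boundary points among the $n+1$ gaps before, between and after the vertices, so there are $\binom{n+1}{2k}$ such subsets. For $n=2d+2$ and $k=d+1$ this is $2d+3$. We would need all these sets to be absent from $\mathcal H$ under one labeling. But a coloring $f$ of $[2d+2]$ with two classes of size $d+1$ and all imbalances of edges at most $d$ excludes only the two color classes. For larger $n$, then, a hypergraph of hereditary discrepancy $d$ need not be forced into $\mathcal H_n^{(d)}$ by this argument. We will use the freedom this leaves and disprove the conjecture for suitable $n$ between $3d$ and $4d$.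

## 2. Large sets and complements of small sets

To beat (2), look at why (1) is attained. Which edges of $\mathcal H_n^{(d)}$ force the large linear discrepancy? Only two families are needed.

**Lemma 2.** Let $1\le D\le n$, and suppose $\mathcal H$ contains all $D$-subsets of $[n]$ and the complements of all $(D-1)$-subsets. Then $\operatorname{lindisc}(\mathcal H)\ge\frac{D(n+1-D)}{n+1}$.

**Proof.** Let $p_v=x=\frac D{n+1}$ for all $v$. Let $\epsilon\in\{0,1\}^n$ and $S=\{v:\epsilon_v=1\}$. If $|S|\ge D$, a $D$-subset of $S$ has error $D(1-x)=\frac{D(n+1-D)}{n+1}$. If $|S|\le D-1$, choose $F\supseteq S$ with $|F|=D-1$. On $[n]\setminus F$ all $\epsilon_v$ vanish, so the error is $x(n+1-D)$, the same number. $\square$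

For $D=d\le n$ both families lie in $\mathcal H_n^{(d)}$: a $d$-set is a union of $d$ singletons, and removing $d-1$ points from $[n]$ leaves at most $d$ runs. So Lemma 2 gives "$\ge$" in (1). Also $\operatorname{herdisc}(\mathcal H_n^{(d)})\le d$: color the vertices of $Y$ alternately in increasing order, so that each interval meets $Y$ in a set of imbalance at most $1$ and a union of at most $d$ disjoint intervals in a set of imbalance at most $d$.

**Larger $D$.** The function $D(n+1-D)$ grows with $D$ up to $\frac{n+1}2$, so when $n\ge 3d$ it is tempting to take $D=d+g$ with $g\ge1$. But this raises the hereditary discrepancy too: if $2D-1\le n$, restrict to a set $Y$ of size $2D-1$. Any coloring has a class with at least $D$ elements, and a $D$-subset of that class is an edge of imbalance $D=d+g$.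

**Repair sets.** So we modify the edges. To each set $F$ of size $k\in\{d+g-1,d+g\}$ we attach a set $L(F)$ of at most $g$ vertices, put
$$G(F)=F\cup L(F),$$
and use as edges the sets $G(F)$ with $|F|=d+g$ and the complements $[n]\setminus G(F)$ with $|F|=d+g-1$. If $F$ is nearly monochromatic in the coloring we use, $L(F)$ should consist of vertices of the opposite color and bring the imbalance down by $g$.

The first thing to check is what this costs in linear discrepancy.

**Lemma 3.** Let $d,g,n\ge1$ with $d+2g\le n$, and let $L(F)$ be any set of at most $g$ vertices for each $F\subseteq[n]$ with $|F|\in\{d+g-1,d+g\}$. If $\mathcal H$ contains $G(F)$ for all $|F|=d+g$ and $[n]\setminus G(F)$ for all $|F|=d+g-1$, then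
$$\operatorname{lindisc}(\mathcal H)\ \ge\ \frac{(d+g)(n+1-d-2g)}{n+1}=\Bigl(1-\frac d{n+1}\Bigr)d+\frac{g\,(n+1-3d-2g)}{n+1}. \tag{3}$$

**Proof.** As in Lemma 2 we use a constant $p$, now $p_v=x=\frac{d+g}{n+1}\in[0,1]$. Let $\epsilon\in\{0,1\}^n$ and $S=\{v:\epsilon_v=1\}$.

If $|S|\ge d+g$, choose $F\subseteq S$ with $|F|=d+g$ and let $X=G(F)$. Then $X\cap S\supseteq F$, and $X\setminus S\subseteq L(F)$ has at most $g$ elements. Hence
$$\sum_{v\in X}(\epsilon_v-p_v)=(1-x)|X\cap S|-x|X\setminus S|\ge(d+g)(1-x)-gx=(d+g)-(d+2g)x=\frac{(d+g)(n+1-d-2g)}{n+1}.$$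

If $|S|\le d+g-1$, choose $F\supseteq S$ with $|F|=d+g-1$ and let $X=[n]\setminus G(F)$. Then $X\cap S=\emptyset$ and $|X|\ge n-(d+g-1)-g=n+1-d-2g$, so
$$\sum_{v\in X}(p_v-\epsilon_v)=x|X|\ge\frac{(d+g)(n+1-d-2g)}{n+1}.$$

The equality in (3) is the identity $(d+g)(N-d-2g)-d(N-d)=g(N-3d-2g)$ with $N=n+1$; expand the left side to check it. $\square$

The value of $x$ is the one that makes the two cases give the same bound. By (3), repair sets of size $g$ are affordable as soon as $n\ge 3d+2g$: then the last term of (3) is positive, and (2) is violated **provided** $\operatorname{herdisc}(\mathcal H)=d$. Everything now depends on choosing $L(F)$ so that the hereditary discrepancy stays at $d$.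

## 3. Why balanced colorings alone do not suffice

For sets $Y$ with $|Y|\le 2d$ there is nothing to do: color $Y$ with classes of size at most $d$, and every subset of $Y$ has imbalance at most $d$. For each $Y$ with $|Y|\ge 2d+1$ we want a coloring $\chi$ with
$$|\chi(Y)|\le1\qquad\text{and}\qquad|\chi(G(F)\cap Y)|\le|F|-g\quad\text{for all }F\text{ with }|F|\in\{d+g-1,d+g\}. \tag{4}$$
Indeed, for $|F|=d+g$ this bounds the imbalance of $G(F)\cap Y$ by $d$. For $|F|=d+g-1$ the complementary edge meets $Y$ in $Y\setminus G(F)$, whose imbalance is at most $1+(d-1)=d$.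

The first plan would be to choose any coloring balanced on $Y$, one for each $Y$, and to rely on $L(F)$ for the rest. It fails at a definite place. Suppose $L(F)$ is a $g$-set disjoint from $F$, where $|F|=d+g$, $g\le d$ and $n\ge3d+2g$. Let $Y=[n]\setminus L(F)$. Then $|Y|=n-g\ge 3d+g\ge 2(d+g)$, so there is a coloring with $|\chi(Y)|\le1$ in which $F$ is monochromatic. For this $Y$ the repair set has disappeared: $G(F)\cap Y=F$ has imbalance $d+g$, and (4) fails. So whatever repair set $F$ receives, some $Y$ does not contain it, and the coloring used on that $Y$ must not make $F$ nearly monochromatic.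

There is a second difficulty of the same kind. If $F$ is nearly monochromatic in several of the colorings used, it needs a repair for each of them, and the budget is $g$ vertices in all.

Both difficulties are met by fixing a family of colorings $\chi_i$ in advance and tying the repair sets to the *colorings*:

* each coloring $\chi_i$ comes with a $g$-set $A_i$ in its positive class and a $g$-set $B_i$ in its negative class, and $\chi_i$ is used only on sets $Y$ that contain $A_i\cup B_i$;
* any two color classes from different colorings have a small intersection, so small that no $F$ lies almost entirely in both. Then each $F$ needs repair for at most one coloring.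

The second point explains the restriction on $n$ from above. Classes of two independent random colorings share about $n/4$ vertices, while an $F$ that lies almost entirely in both would put about $|F|\approx d$ vertices in the intersection. This is excluded if $n/4$ is sufficiently smaller than $d$.

Here is the theorem.

**Theorem 4.** Let $d,g,n\ge 1$ be integers with $3d+2g\le n\le 4d$. Put $\tau:=d-3g-\frac n4$ and suppose $\tau>0$ and
$$\frac{2\tau^2}{n}\ \ge\ \ln 4+4\ln n+2g\ln 64. \tag{5}$$
Then there is a hypergraph $\mathcal H$ on $[n]$ with $\operatorname{herdisc}(\mathcal H)=d$ and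
$$\operatorname{lindisc}(\mathcal H)\ \ge\ \frac{(d+g)(n+1-d-2g)}{n+1}=\Bigl(1-\frac d{n+1}\Bigr)d+\frac{g\,(n+1-3d-2g)}{n+1}\ >\ \Bigl(1-\frac d{n+1}\Bigr)d .$$

**Corollary 5.** The conjecture is false.

**Proof of Corollary 5 from Theorem 4.** Take $d=1200$, $g=1$, $n=3602=3d+2\le 4d$. Then $\tau=1200-3-900.5=296.5$ and $\frac{2\tau^2}n=\frac{175824.5}{3602}>48.8$. The right side of (5) is $\ln4+4\ln3602+2\ln64<1.39+32.76+8.32<42.5$. So Theorem 4 applies. $\blacksquare$

In Sections 4 and 5 we assume the hypotheses of Theorem 4. Since $\tau>0$ we have $d>3g+\frac n4$, hence $d\ge 3g+1$ and in particular $g<\frac d3$. Also $n\ge 3d+2g\ge3$.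

## 4. Random colorings with attached repair sets

**Lemma 6.** There are a finite index set $I$ and, for each $i\in I$, a coloring $\chi_i:[n]\to\{\pm1\}$ with classes $P_i^{+}=\chi_i^{-1}(1)$, $P_i^-=\chi_i^{-1}(-1)$, and sets $A_i\subseteq P_i^+$, $B_i\subseteq P_i^-$ with $|A_i|=|B_i|=g$, such that

* (A) for every $Y\subseteq[n]$ with $|Y|\ge 2d+1$ there is $i\in I$ with $A_i\cup B_i\subseteq Y$ and $|\chi_i(Y)|\le1$;
* (B) $|P_i^\sigma\cap P_j^{\sigma'}|\le d-3g$ for all $i\ne j$ in $I$ and all signs $\sigma,\sigma'$.

The two properties pull in opposite directions: (A) asks for many colorings, and (B) is easier for few. A polynomial number times $64^g$ will be enough for (A), and the failure probability in (B) is exponentially small in $\tau^2/n$. Condition (5) says exactly that the second effect wins.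

**Proof.** **Step 1: the random choice.** Let $M=64^gn^2$. For $i=1,\dots,M$ choose, all independently, a uniformly random coloring $\chi_i\in\{\pm1\}^{[n]}$ and a uniformly random ordered pair $(A_i,B_i)$ of disjoint $g$-subsets of $[n]$. At this stage $A_i$ and $B_i$ need not have the right colors; we discard bad indices at the end.

**Step 2: one index serves a given $Y$ with reasonable probability.** Fix $Y$ with $|Y|\ge 2d+1$. Let $E_i(Y)$ be the event that $A_i\cup B_i\subseteq Y$, $\chi_i\equiv1$ on $A_i$, $\chi_i\equiv-1$ on $B_i$, and $|\chi_i(Y)|\le1$.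

First, $A_i\cup B_i$ is a uniformly random $2g$-subset of $[n]$. Since $|Y|\ge 2d$ and $n\le4d$,
$$\Pr(A_i\cup B_i\subseteq Y)=\prod_{j=0}^{2g-1}\frac{|Y|-j}{n-j}\ \ge\ \prod_{j=0}^{2g-1}\frac{2d-j}{4d-j}.$$
The factor $\frac{2d-j}{4d-j}=1-\frac{2d}{4d-j}$ decreases as $j$ increases, and $j<2g<\frac{2d}3$. So each factor is at least $\frac{2d-2d/3}{4d-2d/3}=\frac25\ge\frac14$, and the probability is at least $4^{-2g}=16^{-g}$.

Second, the coloring is independent of the pair $(A_i,B_i)$. So, given $A_i\cup B_i\subseteq Y$, the $2g$ vertices of $A_i\cup B_i$ have the required colors with probability $2^{-2g}=4^{-g}$.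

Third, given all this, the contributions of $A_i$ and $B_i$ to $\chi_i(Y)$ cancel, and $\chi_i(Y)$ is a sum of $r=|Y|-2g$ independent uniform signs. If exactly $\lfloor r/2\rfloor$ of them are $+1$, the sum is $0$ or $-1$. The central binomial coefficient is the largest of $r+1$ numbers with sum $2^r$, so
$$\Pr(|\chi_i(Y)|\le1)\ \ge\ \binom r{\lfloor r/2\rfloor}2^{-r}\ \ge\ \frac1{r+1}\ \ge\ \frac1n ,$$
where $r+1=|Y|-2g+1\le n$.

Multiplying, $\Pr(E_i(Y))\ge 64^{-g}/n$.

**Step 3: all $Y$ at once.** For fixed $Y$ the events $E_1(Y),\dots,E_M(Y)$ are independent, so the probability that none occurs is at most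
$$\Bigl(1-\frac{64^{-g}}n\Bigr)^M\le\exp\Bigl(-\frac{64^{-g}}{n}\,64^gn^2\Bigr)=e^{-n}.$$
There are at most $2^n$ sets $Y$. So the probability that some $Y$ with $|Y|\ge2d+1$ has no $i$ with $E_i(Y)$ is at most $(2/e)^n\le(2/e)^3<\frac12$, since $n\ge3$.

**Step 4: small intersections.** Fix $i<j$ and signs $\sigma,\sigma'$. Each vertex lies in $P_i^\sigma\cap P_j^{\sigma'}$ with probability $\frac14$, independently for different vertices, so $|P_i^\sigma\cap P_j^{\sigma'}|$ is binomial with parameters $n,\frac14$. Hoeffding's inequality (1963) says that a sum of $n$ independent random variables with values in $[0,1]$ exceeds its mean by at least $t>0$ with probability at most $e^{-2t^2/n}$. Since $d-3g=\frac n4+\tau$, the intersection has more than $d-3g$ elements with probability at most $e^{-2\tau^2/n}$. The number of choices of $(i<j,\sigma,\sigma')$ is $4\binom M2<2M^2$. Exponentiating (5) gives $e^{2\tau^2/n}\ge 4n^4\,64^{2g}$, so the probability that some intersection is too large is less than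
$$2M^2e^{-2\tau^2/n}\ \le\ 2\cdot64^{2g}n^4\cdot\frac1{4n^4\,64^{2g}}=\frac12 .$$

**Step 5: selecting the good indices.** The two failure probabilities add up to less than $1$, so some outcome has neither failure. Fix it, and let $I$ be the set of indices $i$ with $\chi_i\equiv1$ on $A_i$ and $\chi_i\equiv-1$ on $B_i$. Then $A_i\subseteq P_i^+$ and $B_i\subseteq P_i^-$ for $i\in I$. If $E_i(Y)$ occurs then $i\in I$, so (A) survives the selection, and (B) holds for all pairs and hence for those in $I$. $\square$

## 5. Critical pairs and the proof of Theorem 4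

Fix the system of Lemma 6. It remains to define $L(F)$ and to verify (4).

**Definition.** Let $F\subseteq[n]$ with $|F|=k\in\{d+g-1,d+g\}$. A pair $(i,\sigma)\in I\times\{+,-\}$ is *critical* for $F$ if
$$|F\cap P_i^\sigma|\ge k-2g+1 .$$

For example, if $g=1$, then $(i,+)$ is critical for $F$ when all vertices of $F$, with at most one exception, lie in $P_i^+$. The threshold $k-2g+1$ is chosen for this reason: if $(i,\sigma)$ is *not* critical, then $F$ has at most $k-2g$ vertices in $P_i^\sigma$, and even if a repair set meant for some other coloring throws $g$ more vertices into $P_i^\sigma$, the total is at most $k-g$, which is what (4) allows.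

**Step 1: at most one pair is critical for $F$.** This is what makes a single repair set sufficient. Suppose $(i,\sigma)\ne(i',\sigma')$ are both critical for $F$.

If $i=i'$, the two classes are disjoint, so $k\ge2(k-2g+1)$, that is, $k\le4g-2$. But $k\ge d+g-1\ge(3g+1)+g-1=4g$, a contradiction.

If $i\ne i'$, two subsets of $F$ of size at least $k-2g+1$ each meet in at least $2(k-2g+1)-k$ elements. So
$$|P_i^\sigma\cap P_{i'}^{\sigma'}|\ \ge\ k-4g+2\ \ge\ (d+g-1)-4g+2=d-3g+1,$$
which contradicts (B).

**Step 2: the hypergraph.** By Step 1 we may define $L(F)=B_i$ if $(i,+)$ is critical for $F$, $L(F)=A_i$ if $(i,-)$ is critical for $F$, and $L(F)=\emptyset$ if no pair is critical. Put $G(F)=F\cup L(F)$ and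
$$\mathcal H=\{X:|X|=d\}\ \cup\ \{G(F):|F|=d+g\}\ \cup\ \{[n]\setminus G(F):|F|=d+g-1\}.$$
The $d$-sets are included only to make sure that the hereditary discrepancy is not less than $d$.

**Step 3: condition (4) holds.** Let $|Y|\ge2d+1$ and let $i\in I$ be the index that (A) provides for $Y$. We claim that for every $F$ with $|F|=k\in\{d+g-1,d+g\}$,
$$|\chi_i(G(F)\cap Y)|\le k-g. \tag{6}$$
Write $G=G(F)$. We show $\sigma\chi_i(G\cap Y)\le k-g$ for each sign $\sigma$, starting from
$$\sigma\chi_i(G\cap Y)=|G\cap Y\cap P_i^\sigma|-|G\cap Y\cap P_i^{-\sigma}| .$$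

If $(i,\sigma)$ is not critical for $F$, drop the second term and use $|L(F)|\le g$:
$$\sigma\chi_i(G\cap Y)\le|G\cap P_i^\sigma|\le|F\cap P_i^\sigma|+g\le(k-2g)+g=k-g .$$

If $(i,\sigma)$ is critical for $F$, then $L(F)$ is $B_i$ (for $\sigma=+$) or $A_i$ (for $\sigma=-$). In both cases $|L(F)|=g$ and $L(F)\subseteq P_i^{-\sigma}$, and by the choice of $i$ in (A) also $L(F)\subseteq Y$. So $|G\cap Y\cap P_i^{-\sigma}|\ge g$. Since $L(F)$ contributes nothing to $P_i^\sigma$, we have $|G\cap Y\cap P_i^\sigma|\le|F\cap P_i^\sigma|\le k$. Hence $\sigma\chi_i(G\cap Y)\le k-g$. This proves (6).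

**Step 4: $\operatorname{herdisc}(\mathcal H)\le d$.** Let $Y\subseteq[n]$. If $|Y|\le2d$, color $Y$ with two classes of size at most $d$; every subset of $Y$ has imbalance at most $d$. If $|Y|\ge2d+1$, take $i$ from (A) and color $Y$ by $\chi_i$. We check the three kinds of edges.

* If $|X|=d$, then $|\chi_i(X\cap Y)|\le|X\cap Y|\le d$.
* If $|F|=d+g$, then (6) with $k=d+g$ gives $|\chi_i(G(F)\cap Y)|\le d$.
* If $|F|=d+g-1$, then (6) with $k=d+g-1$ and $|\chi_i(Y)|\le1$ give
$$\bigl|\chi_i\bigl(([n]\setminus G(F))\cap Y\bigr)\bigr|=\bigl|\chi_i(Y)-\chi_i(G(F)\cap Y)\bigr|\le1+(d-1)=d .$$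

**Step 5: $\operatorname{herdisc}(\mathcal H)\ge d$.** Take $Y$ with $|Y|=2d-1\le n$. In any coloring of $Y$ some class has at least $d$ elements. A $d$-subset of that class is an edge of $\mathcal H$ contained in $Y$, and its imbalance is $d$.

**Step 6: the linear discrepancy.** The sets $L(F)$ have at most $g$ elements, and $d+2g\le n$. So Lemma 3 applies and gives (3). Since $n\ge 3d+2g$, we have $n+1-3d-2g\ge1$, so the bound in (3) is strictly larger than $(1-\frac d{n+1})d$. This completes the proof of Theorem 4 and, with Corollary 5, disproves the conjecture. $\blacksquare$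

## 6. The failing range of $n$ and a linear excess

How many pairs $(d,n)$ does Theorem 4 cover, and by how much is (2) exceeded? With $g=1$ we get almost the whole range between $3d$ and $4d$. With $g$ proportional to $d$, the excess is linear in $d$.

**Theorem 7.**
(a) For every $\delta>0$ there is $d_0(\delta)$ such that for all $d\ge d_0$ and all $n$ with $3d+2\le n\le(4-\delta)d$ the conjecture fails for some hypergraph on $[n]$ of hereditary discrepancy $d$.
(b) For every $0<\delta\le\frac12$ there is $d_1(\delta)$ such that for all $d\ge d_1$ and all $n$ with $(3+\delta)d\le n\le(4-\delta)d$ there is $\mathcal H$ on $[n]$ with $\operatorname{herdisc}(\mathcal H)=d$ and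
$$\operatorname{lindisc}(\mathcal H)\ge\Bigl(1-\frac d{n+1}+\frac{\delta^3}{38400}\Bigr)d .$$

**Proof of (a).** We take $g=1$ and check the hypotheses of Theorem 4. The condition $3d+2g\le n\le4d$ holds by assumption. Since $\frac n4\le d-\frac{\delta d}4$, for $d\ge24/\delta$ we have $\tau\ge\frac{\delta d}4-3\ge\frac{\delta d}8>0$, and therefore
$$\frac{2\tau^2}n\ \ge\ \frac{2\,\delta^2d^2/64}{4d}=\frac{\delta^2d}{128}. \tag{7}$$
The right side of (5) is at most $\ln4+4\ln(4d)+2\ln64$, which is smaller than $\frac{\delta^2d}{128}$ for all large $d$. So (5) holds and Theorem 4 applies. $\blacksquare$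

**Proof of (b).** Now $g$ should be as large as (5) allows, up to a constant. The term $2g\ln 64$ must stay below (7), so we take $g$ to be a multiple of order $\delta^2$ of $d$. Let $\kappa=\frac{\delta^2}{2400}$ and $g=\lfloor\kappa d\rfloor$, with $d$ so large that $\kappa d\ge1$. Then $\frac{\kappa d}2\le g\le\kappa d$.

**Step 1: the hypotheses of Theorem 4.** Since $3\kappa=\frac{\delta^2}{800}\le\frac\delta8$,
$$\tau=d-3g-\frac n4\ \ge\ \Bigl(\frac\delta4-3\kappa\Bigr)d\ \ge\ \frac{\delta d}8>0,$$
and so (7) holds again. Next, $\ln64<4.16$, so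
$$2g\ln64\le2\kappa d\cdot4.16=\frac{8.32}{2400}\,\delta^2d<\frac{\delta^2d}{288}.$$
The difference $\frac{\delta^2d}{128}-\frac{\delta^2d}{288}$ is a positive multiple of $d$, so it exceeds $\ln4+4\ln(4d)\ge\ln 4+4\ln n$ for large $d$. Hence (5) holds for large $d$. Finally, $3d+2g\le(3+2\kappa)d\le(3+\delta)d\le n\le 4d$.

**Step 2: the excess.** By Theorem 4 the excess over the conjectured bound is at least $\frac{g(n+1-3d-2g)}{n+1}$. For $d\ge1/\delta$ we have $n+1\le(4-\delta)d+1\le4d$. Also $2\kappa\le\frac\delta2$, so $n+1-3d-2g\ge(\delta-2\kappa)d\ge\frac{\delta d}2$. Therefore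
$$\frac{g(n+1-3d-2g)}{n+1}\ \ge\ \frac{(\kappa d/2)(\delta-2\kappa)d}{4d}\ \ge\ \frac{\kappa\delta d}{16}=\frac{\delta^3}{38400}\,d. \qquad\blacksquare$$

Two limits of these results should be stated. First, nothing here determines whether (2) holds for $2d+2\le n\le3d+1$, and ratios $n/d\ge4$ are not treated. Second, the lower bounds do not touch the weaker inequality $\operatorname{lindisc}\le(1-\frac1{n+1})\operatorname{herdisc}$. To see this, put $N=n+1$. The bound in (3) is $d-\frac{d^2}{N}+\frac{g(N-3d-2g)}N$, and under the hypotheses of Theorem 4 we have $g<\frac d3$ and $N-3d-2g\le d+1-2g\le d-1$. So $g(N-3d-2g)\le d(d-1)$, and the bound in (3) is at most $d-\frac dN$.
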